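\title{The maximum number of translates of a four-point pattern}

\begin{abstract}
For a finite pattern $P$, let $t_P(n)$ be the maximum number of translates of $P$ contained in a set of $n$ points. We determine $t_P(n)$ for every $n$ when $P$ consists of four points whose differences generate a group of rank two. The answer depends only on one integer $F$, the degree of the primitive affine relation among the four points. This proves a conjecture on the patterns $\{(0,0),(1,0),(0,1),z\}$ with $z$ rational. We also treat all non-collinear four-point patterns in the plane and show that two of them have the same function $t$ if and only if they have the same degree. The extremal sets are iterated sumsets of $P$ with a partial layer added. Their optimality is proved by replacing finite sets by subspaces of a group algebra and cutting twice by generic linear forms.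
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The problem}
Let $P\subseteq\mathbb R^2$ be a finite nonempty set, called a \emph{pattern}, and let $n\in\mathbb N=\{0,1,2,\dots\}$. We write $t_P(n)$ for the maximum, over all $n$-point sets $Y\subseteq\mathbb R^2$, of the number of vectors $v$ with $v+P\subseteq Y$. For fixed $p\in P$ the map $v\mapsto v+p$ is injective, so $t_P(n)\le n$, and the quantity of interest is the deficit $n-t_P(n)$. For a two-point pattern an arithmetic progression has deficit $1$. For the four vertices of a unit square, an $a\times b$ grid contains $(a-1)(b-1)$ translates and has deficit $a+b-1$, which is about $2\sqrt n$ when $a$ and $b$ are nearly equal.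

An invertible affine map $y\mapsto My+c$ sends $v+P$ to $Mv+(MP+c)$, so it does not change $t_P$. Hence every non-collinear pattern of four points may be taken in the form
\[
P(z)=\{0,e_1,e_2,z\},\qquad e_1=(1,0),\quad e_2=(0,1).
\]
How does $t_{P(z)}$ depend on $z$? For $z=(x,y)\in\mathbb Q^2$ write $x=p_x/q$ and $y=p_y/q$ with integers $p_x,p_y,q$ such that $q>0$ and $\gcd(p_x,p_y,q)=1$, and put
\[
F(z)=\begin{cases}
p_x+p_y & \text{if } p_x,p_y\ge 0,\\
\max(p_x,\,-p_y+q) & \text{if } p_y<0\le p_x,\\
\max(p_y,\,-p_x+q) & \text{if } p_x<0\le p_y,\\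
-p_x-p_y+q & \text{if } p_x,p_y<0.
\end{cases}
\]
Let $\Omega=\{(x,y)\in\mathbb Q^2: x<0\text{ or }y<0\text{ or }x+y\ge1\}$. The following conjecture is posed in~\cite{translates}.

\medskip
\noindent\textbf{Conjecture.} \emph{If $z_1,z_2\in\Omega$ and $F(z_1)=F(z_2)$, then $t_{P(z_1)}(n)=t_{P(z_2)}(n)$ for every $n\in\mathbb N$.}
\medskip

The statement is not a consequence of affine invariance. For instance, $F(1,1)=F(2,0)=2$, but $P(1,1)$ is a parallelogram while $P(2,0)$ contains three collinear points. We prove the conjecture by computing $t_P(n)$.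

\subsection*{The degree of a pattern}
The four cases in the definition of $F$ hide a single invariant. Let $P=\{p_0,p_1,p_2,p_3\}$ be four distinct points of a real vector space, define $t_P$ in that space as above, and suppose that the additive group $\langle P-P\rangle$ generated by the differences has rank $2$. The homomorphism
\[
\Bigl\{u\in\mathbb Z^4:\ \sum_i u_i=0\Bigr\}\longrightarrow\langle P-P\rangle,\qquad u\longmapsto\sum_i u_ip_i,
\]
is onto, so its kernel has rank $3-2=1$ and equals $\mathbb Zw$ for a vector $w$ that is unique up to sign. Moreover $w$ is \emph{primitive}, that is, $c=\gcd(w_0,\dots,w_3)$ equals $1$: the image of $w/c$ is killed by $c$, so it is $0$ because the target is torsion free, and thus $w/c\in\mathbb Zw$. With $w_i^\pm=\max(\pm w_i,0)$, the \emph{degree} of $P$ is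
\[
F(P)=\sum_i w_i^+=\sum_i w_i^- .
\]
Thus $\sum_i w_i^+p_i=\sum_i w_i^-p_i$ is an equality between two sums of $F(P)$ points of $P$, and every other affine relation with integer coefficients is a multiple of it. The parallelogram has the relation $p_0+p_3=p_1+p_2$, and the pattern $P(2,0)$ has the relation $2e_1=0+(2,0)$; both have degree $2$. In Section~\ref{sec:degree} we show that $F(P(z))=F(z)$ for $z\in\Omega\setminus\{e_1,e_2\}$, and that this number is twice the area of the convex hull of $P(z)$, measured in the lattice that $P(z)$ generates.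

One can guess why only $F$ should matter. If $A$ is the set of all $v$ with $v+P\subseteq Y$, then $A+P\subseteq Y$, so we want finite sets $A$ for which the \emph{excess} $|A+P|-|A|$ is small. The natural candidates are the $k$-fold sumsets $kP=P+\dots+P$, because $kP+P=(k+1)P$. Two formal sums of $k$ points of $P$ coincide only through the relation $w$, and the count in Section~\ref{sec:construction} shows that $|kP|$ depends only on $k$ and $F$, with $|(k+1)P|-|kP|=Fk+O_F(1)$. Then $|kP|$ is about $Fk^2/2$, which suggests a deficit of about $\sqrt{2Fn}$; for $F=2$ this is the $2\sqrt n$ of the grid. What the conjecture asks for is more: an exact value for every $n$, and a proof of optimality that does not see the shape of $P$.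

\subsection*{The results}
Let $F\in\{1,2,3,\dots\}\cup\{\infty\}$. For $r\ge1$, \emph{block $r$} is the sequence of consecutive integers
\[
\max(0,r-F),\ \dots,\ r-2,\ r-1,
\]
which has length $\min(r,F)$; for $F=\infty$ it is $0,1,\dots,r-1$. Concatenate blocks $1,2,3,\dots$, and for $g\ge0$ let $T_F(g)$ be the sum of the first $g$ terms. For example,
\[
\begin{array}{ll}
F=2:& 0\mid 0,1\mid 1,2\mid 2,3\mid 3,4\mid\cdots\\[2pt]
F=3:& 0\mid 0,1\mid 0,1,2\mid 1,2,3\mid 2,3,4\mid\cdots
\end{array}
\]
All terms are nonnegative, so $T_F$ is nondecreasing. For $F=2$ the $i$-th term is $\lfloor (i-1)/2\rfloor$, and summing gives $T_2(g)=\lfloor (g-1)^2/4\rfloor$ for all $g\ge0$. We shall see that $T_F(g)$ is the largest size of a set $A$ of excess at most $g$.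

\begin{theorem}\label{thm:main}
Let $P$ consist of four distinct points of a real vector space such that $\langle P-P\rangle$ has rank $2$, and let $F=F(P)$. Then for every $n\ge0$,
\begin{equation}\label{eq:main}
t_P(n)=n-\min\{g\ge0:\ T_F(g)+g\ge n\}.
\end{equation}
\end{theorem}

\begin{corollary}\label{cor:conj}
The conjecture is true.
\end{corollary}

As a check, take $F=2$ and $n=ab$ with $a\ge1$ and $b\in\{a,a+1\}$. For $g=a+b-1$ we have $T_2(g)=(a-1)(b-1)$ and $T_2(g)+g=n$. Since $T_2(g)+g$ is strictly increasing, \eqref{eq:main} gives $t_P(ab)=(a-1)(b-1)$: the grid is optimal for the parallelogram, and $P(2,0)$ attains the same number. Section~\ref{sec:closed} gives a closed form of $T_F$, from which $t_P(n)=n-\sqrt{2Fn}+O_F(1)$.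

For a non-collinear four-point pattern $P\subseteq\mathbb R^2$, the group $\langle P-P\rangle$ has three generators and spans the plane, so its rank is $2$ or $3$. In rank $3$ there is no relation, and we put $F(P)=\infty$.

\begin{theorem}\label{thm:all}
Let $P,P'\subseteq\mathbb R^2$ be non-collinear four-point patterns with degrees $F$ and $F'$.
\begin{enumerate}
\item[(a)] Formula \eqref{eq:main} holds for $P$ and all $n\ge0$, also when $F=\infty$.
\item[(b)] If $F<F'\le\infty$, then $t_P(n)=t_{P'}(n)$ for all $n\le\binom{F+2}3+1$, while $t_P(n)>t_{P'}(n)$ for $n=\binom{F+2}3+2$.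
\item[(c)] We have $t_P=t_{P'}$ if and only if $F=F'$. For $z_1,z_2\in\Omega$ we have $t_{P(z_1)}=t_{P(z_2)}$ if and only if $F(z_1)=F(z_2)$.
\end{enumerate}
\end{theorem}

Section~\ref{sec:reduction} reduces Theorem~\ref{thm:main} to a construction, carried out in Section~\ref{sec:construction}, and a lower bound for $|A+P|$, proved in Sections~\ref{sec:cutting}--\ref{sec:induction}. The method of the lower bound is shown in full for $F=2$ in Example~\ref{ex:conic}. Theorem~\ref{thm:all} is proved in Section~\ref{sec:all}.

\section{The degree of $P(z)$}\label{sec:degree}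

For $z=(p_x/q,p_y/q)\in\mathbb Q^2$, written as in the introduction, and $u^+=\max(u,0)$, put
\[
\delta(z)=q+(-p_x)^++(-p_y)^++(p_x+p_y-q)^+ .
\]

\begin{lemma}\label{lem:degree}
If $z\in\mathbb Q^2\setminus\{0,e_1,e_2\}$, then $P(z)$ satisfies the hypotheses of Theorem~\ref{thm:main} and $F(P(z))=\delta(z)$. Moreover, $\delta(z)=F(z)$ for $z\in\Omega$, and $\delta(z)=q$ for $z\in\mathbb Q^2\setminus\Omega$.
\end{lemma}

\begin{proof}
The four points are distinct, and the group $\mathbb Z^2+\mathbb Zz$ lies between $\mathbb Z^2$ and $q^{-1}\mathbb Z^2$, so it has rank $2$. For the points in the order $0,e_1,e_2,z$, the vector $w=(p_x+p_y-q,\,-p_x,\,-p_y,\,q)$ has coordinate sum $0$ and satisfies $-p_xe_1-p_ye_2+qz=0$. It is primitive because $\gcd(p_x,p_y,q)=1$, so it generates the relations, and $\sum_i w_i^+=\delta(z)$.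

Let $z\in\Omega$. If $p_x,p_y\ge0$, then $p_x+p_y\ge q$ and $\delta(z)=p_x+p_y$. If $p_y<0\le p_x$, then $\delta(z)=(q-p_y)+\bigl(p_x-(q-p_y)\bigr)^+=\max(p_x,q-p_y)$, and the case $p_x<0\le p_y$ follows by exchanging the coordinates. If $p_x,p_y<0$, then $\delta(z)=q-p_x-p_y$. In each case $\delta(z)=F(z)$. If $z\notin\Omega$, then $p_x,p_y\ge0$ and $p_x+p_y<q$, so $\delta(z)=q$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:conj} from Theorem~\ref{thm:main}]
Let $z\in\Omega$; then $z\ne0$ and $F(z)=\delta(z)\ge q\ge1$. Suppose that $F(z)=1$. A negative coordinate would give $\delta(z)\ge q+1\ge2$, so $p_x,p_y\ge0$ and $1=p_x+p_y\ge q$, whence $z\in\{e_1,e_2\}$. Conversely, $F(e_1)=F(e_2)=1$. So if $F(z_1)=F(z_2)=1$, then $P(z_1)=P(z_2)=\{0,e_1,e_2\}$ and there is nothing to prove. If $F(z_1)=F(z_2)\ge2$, then $z_1,z_2\notin\{0,e_1,e_2\}$, both patterns have the same degree by Lemma~\ref{lem:degree}, and the right side of \eqref{eq:main} depends only on the degree and $n$.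
\end{proof}

\begin{remark}[$F$ is a normalized area]
Let $z=(x,y)\in\mathbb Q^2\setminus\{0,e_1,e_2\}$. The triangles obtained from $P(z)$ by omitting $0,e_1,e_2,z$ have areas $|x+y-1|/2$, $|x|/2$, $|y|/2$, $1/2$, that is, $|w_i|/2q$, with total $F(P(z))/q$. This total is twice the area of the convex hull: if the points are in convex position, each diagonal cuts the hull into two of the triangles, and otherwise one triangle is the hull and the other three tile it. Hence $F(P(z))=2q\cdot\operatorname{area}(\operatorname{conv}P(z))$. Here $1/q$ is the covolume of the lattice $\mathbb Z^2+\mathbb Zz$, because $kz\in\mathbb Z^2$ holds exactly when $q$ divides $k$.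
\end{remark}

\section{Reduction to sumsets}\label{sec:reduction}

Translating $P$ changes neither $t_P$ nor the relation $w$, so we may assume that a chosen point of $P$ is $0$. Then $\langle P-P\rangle$ is the group $\Lambda=\langle P\rangle$ generated by $P$. The next lemma is stated so that it also covers rank $3$.

\begin{lemma}\label{lem:reduction}
Let $P$ be a finite subset of a real vector space with $0\in P\neq\{0\}$, let $\Lambda=\langle P\rangle$, and let $T:\mathbb N\to\mathbb N$ be nondecreasing. Assume:
\begin{enumerate}
\item[(L)] every finite $A\subseteq\Lambda$ satisfies $|A|\le T(|A+P|-|A|)$;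
\item[(C)] for every $g\ge0$ there is a finite $A\subseteq\Lambda$ with $|A|=T(g)$ and $|A+P|\le|A|+g$.
\end{enumerate}
Then for every $n\ge0$,
\[
t_P(n)=\max\{t:\ 0\le t\le n,\ T(n-t)\ge t\}=n-\min\{g\ge0:\ T(g)+g\ge n\}.
\]
\end{lemma}

\begin{proof}
\emph{Sumsets.} We have $t_P(n)=\max\{|A|:|A+P|\le n\}$ over finite sets $A$. Indeed, if $A=\{v:v+P\subseteq Y\}$, then $A+P\subseteq Y$; and if $|A+P|\le n$, then adding points to $A+P$ gives an $n$-point set with at least $|A|$ translates.

\emph{One coset suffices.} Split $A$ into its parts $A_i$ in the cosets of $\Lambda$. The sets $A_i+P$ lie in distinct cosets, so $|A+P|=\sum_i|A_i+P|$. Since $\Lambda$ is infinite, we can translate the $A_i$ to pairwise disjoint subsets of $\Lambda$. Their union $A'$ has $|A'|=|A|$ and $|A'+P|\le\sum_i|A_i+P|$.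

\emph{Removing a point.} Let $\emptyset\ne A\subseteq\Lambda$ be finite. The group $\Lambda$ is finitely generated and torsion free, hence isomorphic to some $\mathbb Z^d$, and the lexicographic order is a total order compatible with addition. Let $a=\max A$ and $p=\max P$. If $a'\in A\setminus\{a\}$ and $p'\in P$, then $a'+p'<a+p$. Thus $|(A\setminus\{a\})+P|\le|A+P|-1$: removing $a$ does not increase the excess.

Now let $0\le t\le n$. If there is a set $A$ with $|A|=t$ and $|A+P|\le n$, we may take $A\subseteq\Lambda$; its excess lies in $[0,n-t]$, so (L) and monotonicity give $t\le T(n-t)$. Conversely, if $T(n-t)\ge t$, take $A$ from (C) with $g=n-t$ and remove $|A|-t$ points as above. The resulting set $A'$ has $|A'|=t$ and $|A'+P|\le t+g=n$. This proves the first equality. The second is the substitution $g=n-t$; since $g=n$ satisfies $T(g)+g\ge n$, the minimum is attained in $[0,n]$.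
\end{proof}

From now until the end of Section~\ref{sec:induction}, $P$ is as in Theorem~\ref{thm:main}, $F=F(P)$, $p_0=0$ and $\Lambda=\langle P\rangle\cong\mathbb Z^2$. By Lemma~\ref{lem:reduction}, Theorem~\ref{thm:main} follows from the next two propositions.

\begin{proposition}[construction]\label{prop:constr}
For every $g\ge0$ there is a finite $A\subseteq\Lambda$ with $|A|=T_F(g)$ and $|A+P|\le|A|+g$.
\end{proposition}

\begin{proposition}[lower bound]\label{prop:lower}
Every finite $A\subseteq\Lambda$ satisfies $|A|\le T_F(|A+P|-|A|)$.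
\end{proposition}

Forgetting the first coordinate identifies $\{u\in\mathbb Z^4:\sum_iu_i=0\}$ with $\mathbb Z^3$. Therefore, with $w'=(w_1,w_2,w_3)$, the kernel of the surjection $\mathbb Z^3\to\Lambda$, $\mu\mapsto\sum_{i\ge1}\mu_ip_i$, is $\mathbb Zw'$, and $w'$ is primitive because $w_0=-(w_1+w_2+w_3)$. Both proofs start from this description of $\Lambda$.

\section{Extremal sets}\label{sec:construction}

\subsection*{Counting monomials}
Let $N(j)$ be the number of monomials of degree $j$ in $X_1,X_2,X_3$. Then $N(j)=0$ for $j<0$ and $N(j)=\binom{j+2}2$ for $j\ge-2$, where $\binom m2=m(m-1)/2$ for integers $m\ge0$. For $\sigma\ge1$ put $h_\sigma(j)=N(j)-N(j-\sigma)$. The degree-$j$ multiples of a fixed monomial of degree $\sigma$ number $N(j-\sigma)$, so $h_\sigma(j)$ counts the monomials of degree $j$ that it does not divide. Let $G_r=\sum_{i=1}^r\min(i,F)$ be the total length of blocks $1,\dots,r$, with $G_0=0$. For all $r\ge1$,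
\begin{equation}\label{eq:blocks}
\text{sum of block } r\;=\;h_F(r-2)\;=\;G_{r-1}.
\end{equation}
For $r\le F$ all three numbers equal $\binom r2$. For $r>F$ the block sum is $\sum_{i=r-F}^{r-1}i$. This equals $\binom r2-\binom{r-F}2=h_F(r-2)$, and it also equals $F(r-F)+\binom F2=\binom{F+1}2+F(r-1-F)=G_{r-1}$.

\subsection*{Normal forms}
To count $kP$ we need one representative for each of its points. Label the points so that $w_0\neq0$, translate so that $p_0=0$, and replace $w$ by $-w$ if necessary so that $w_0<0$. This has two consequences: the coordinate sum $-w_0$ of $w'$ is positive, and the monomial $m=X_1^{w_1^+}X_2^{w_2^+}X_3^{w_3^+}$ has degree exactly $F$, since $w_0^+=0$.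

We identify $\mu\in\mathbb N^3$ with the monomial $X^\mu$ and say that it \emph{represents} $\lambda=\sum_{i\ge1}\mu_ip_i$. The representatives of a given $\lambda$ are the points of a coset $\mu_0+\mathbb Zw'$ in the convex set $\mathbb R_{\ge0}^3$, so they are consecutive points of the coset. The degree strictly decreases in the direction $-w'$ and is nonnegative, so there is a unique representative of least degree, the \emph{normal form} of $\lambda$; write $|\lambda|$ for its degree. A representative $\mu$ is not the normal form exactly when $\mu-w'\in\mathbb N^3$, that is, when $\mu_i\ge w_i^+$ for all $i$, that is, when $m$ divides $X^\mu$. Hence the normal forms are exactly the monomials not divisible by $m$, and there are $h_F(j)$ points $\lambda$ with $|\lambda|=j$.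

Since $p_0=0$, a sum of $k$ points of $P$ is a point with a representative of degree at most $k$, so $kP=\{\lambda:|\lambda|\le k\}$; for $k<0$ we put $kP=\emptyset$. Thus $|kP|=\sum_{j\le k}h_F(j)$. For $r\ge1$ and $k=r-3$, identity \eqref{eq:blocks} gives
\begin{equation}\label{eq:kP}
|kP|=\sum_{i=1}^{r-1}h_F(i-2)=T_F(G_{r-1}),\qquad |(k+1)P|-|kP|=h_F(r-2)=G_{r-1}.
\end{equation}
So the sets $kP$ prove Proposition~\ref{prop:constr} when $g$ is the end of a block.

\subsection*{Partial layers}
For $g$ inside a block we add to $kP$ a set $B$ of points of degree $k+1$. The points of $B+P$ of degree at most $k+1$ lie in $(k+1)P$, which is already counted in \eqref{eq:kP}; the cost of $B$ is the set of points of degree $k+2$ in $B+P$. To keep it small we let $B$ consist of the multiples of one monomial $m'$, and we take $m'$ dividing $m$, so that many products become divisible by $m$ and drop to lower degree.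

\begin{proof}[Proof of Proposition~\ref{prop:constr}]
For $g=0$ take $A=\emptyset$. Otherwise write $g=G_{r-1}+s$ with $r\ge1$ and $1\le s\le\min(r,F)$. Put $k=r-3$ and $b=\max(0,r-F)=r-\min(r,F)$, the first term of block $r$. Let $j=\min(r,F)-s\in[0,F-1]$, let $m'$ be a divisor of $m$ of degree $j$, and put $\sigma=F-j\ge1$ and $e=k+1-j=b+s-2$. Let $B$ and $B^+$ be the sets of points whose normal form is $m'v$ with $v$ a monomial of degree $e$ and $e+1$, respectively. Since $m\mid m'v$ if and only if $m/m'$ divides $v$, we have $|B|=h_\sigma(e)$ and $|B^+|=h_\sigma(e+1)$. Now $e-\sigma=r-F-2$. Both for $r\le F$, where $b=0$, and for $r>F$, where $b=r-F$, we have $N(r-F-2)=\binom b2$ and $N(r-F-1)=\binom{b+1}2$. Therefore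
\[
|B|=\binom{b+s}2-\binom b2=\sum_{i=0}^{s-1}(b+i),\qquad |B^+|=\binom{b+s+1}2-\binom{b+1}2=|B|+s .
\]
In particular, $|B|$ is the sum of the first $s$ terms of block $r$.

Let $A=kP\cup B$. The union is disjoint because the points of $B$ have degree $k+1$, so $|A|=T_F(G_{r-1}+s)=T_F(g)$ by \eqref{eq:kP}. We have $kP+P\subseteq(k+1)P$ and $B+p_0\subseteq(k+1)P$. Let $\lambda\in B$ have normal form $m'v$ and let $i\ge1$. Then $X_im'v$ represents $\lambda+p_i$ and has degree $k+2$. If $m\nmid X_im'v$, this is the normal form and $\lambda+p_i\in B^+$; otherwise $|\lambda+p_i|\le k+1$. Hence $A+P\subseteq(k+1)P\cup B^+$, and \eqref{eq:kP} gives $|A+P|-|A|\le G_{r-1}+s=g$.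
\end{proof}

\begin{example}\label{ex:twelve}
Let $F=2$ and $g=6=G_3+1$, so $r=4$, $s=1$, $k=j=e=1$. Take $p_1=e_1$, $p_2=e_2$. For $p_3=(1,1)$ we have $w=(-1,1,1,-1)$ and $m=X_1X_2$; with $m'=X_1$ the set $B$ has normal forms $X_1^2$ and $X_1X_3$, so $B=\{(2,0),(2,1)\}$. For $p_3=(2,0)$ we have $w=(-1,2,0,-1)$ and $m=X_1^2$; with $m'=X_1$ the normal forms are $X_1X_2$ and $X_1X_3$, so $B=\{(1,1),(3,0)\}$. In both cases $|A|=6=T_2(6)$ and $|A+P|=12$; see Figure~\ref{fig:twelve}.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.7]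
\foreach \x in {0,1,2,3} \foreach \y in {0,1,2} \draw (\x,\y) circle (4pt);
\foreach \x/\y in {0/0,1/0,0/1,1/1} \fill (\x,\y) circle (4pt);
\foreach \x/\y in {2/0,2/1} \filldraw[fill=gray!60] (\x,\y) circle (4pt);
\begin{scope}[xshift=6cm]
\foreach \x/\y in {4/0,5/0,2/1,3/1,0/2,1/2} \draw (\x,\y) circle (4pt);
\foreach \x/\y in {0/0,1/0,2/0,0/1} \fill (\x,\y) circle (4pt);
\foreach \x/\y in {3/0,1/1} \filldraw[fill=gray!60] (\x,\y) circle (4pt);
\end{scope}
\end{tikzpicture}
\caption{Two patterns $P$ of degree $2$ (black points), each with a $12$-point set (all points) that contains six translates $a+P$. The vectors $a$ are the black and the gray points.}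
\label{fig:twelve}
\end{figure}

\section{From sets to subspaces}\label{sec:cutting}

A direct attack on Proposition~\ref{prop:lower} would slice $A$ along parallel lines and count the new points of $A+P$ line by line. Such a count depends on the position of $P$ relative to the lines, while the bound we want depends on $F$ alone. We therefore enlarge the class of objects, from finite sets to subspaces of an algebra, where more ways of slicing are available.

Let $E$ be a field, $D$ a commutative $E$-algebra, and $U\subseteq D$ a finite-dimensional subspace with $1\in U$. For a finite-dimensional subspace $V\subseteq D$ let $UV$ be the span of all products $uv$, and define the \emph{excess}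
\[
\operatorname{exc}(V)=\dim_EUV-\dim_EV\ \ge0 .
\]
In a quotient algebra of $D$, the excess is always taken with respect to the image of $U$. The group algebra $E[\Lambda]$ has a basis $\chi^\lambda$, $\lambda\in\Lambda$, with $\chi^\lambda\chi^{\lambda'}=\chi^{\lambda+\lambda'}$; since $\Lambda\cong\mathbb Z^2$, it is a Laurent polynomial ring in two variables and so a noetherian domain. Put $x_i=\chi^{p_i}$, so that $x_0=1$, and take $U=\operatorname{span}_E(1,x_1,x_2,x_3)$. For a finite set $A\subseteq\Lambda$ and $V=\operatorname{span}_E\{\chi^a:a\in A\}$, the space $UV$ is spanned by the $\chi^c$ with $c\in A+P$, so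
\begin{equation}\label{eq:dictionary}
\dim V=|A|,\qquad \operatorname{exc}(V)=|A+P|-|A|.
\end{equation}
It therefore suffices to prove $\dim V\le T_F(\operatorname{exc}V)$ for all $V$, over one field $E$ of our choice.

Slicing now means choosing $\ell\in U$ and splitting $V$ into its image modulo $\ell$ and the part divisible by $\ell$.

\begin{lemma}[cutting]\label{lem:cut}
Let $D$ be a noetherian domain, let $\ell\in U$ be a nonzero nonunit, and let $V\subseteq D$ be finite-dimensional. Let $\bar V$ be the image of $V$ in $D/\ell D$, let $V_1=\{u\in D:\ell u\in V\}$, and put $d=\dim\bar V$, $a=\operatorname{exc}(\bar V)$. Then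
\[
\dim V=d+\dim V_1,\qquad \operatorname{exc}(V)\ge d+a,\qquad \operatorname{exc}(V)\ge a+\operatorname{exc}(V_1).
\]
Moreover, if $V\neq0$, there is a subspace $V'\not\subseteq\ell D$ with $\dim V'=\dim V$ and $\operatorname{exc}(V')=\operatorname{exc}(V)$.
\end{lemma}

\begin{proof}
The kernel of $V\to\bar V$ is $V\cap\ell D=\ell V_1$, and multiplication by $\ell$ is injective; this gives the first formula. Apply it to $W=UV$, with $W_1=\{u:\ell u\in W\}$. The image of $W$ is the product of the images of $U$ and $V$, of dimension $d+a$. Since $\ell\in U$, we have $\ell V\subseteq W$, so $W_1\supseteq V$. Since $\ell\,UV_1=U(\ell V_1)\subseteq W$, also $W_1\supseteq UV_1$. Hence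
\[
\dim UV\ge d+a+\max(\dim V,\dim UV_1).
\]
Subtracting $\dim V=d+\dim V_1$ yields both inequalities.

For the last statement, a nonzero $v\in D$ is not divisible by all powers of $\ell$. Otherwise $v=\ell^nv_n$ with $v_n=\ell v_{n+1}$, the chain of ideals $v_1D\subseteq v_2D\subseteq\cdots$ becomes stationary, and $v_{n+1}=cv_n=c\ell v_{n+1}$ makes $\ell$ a unit. So there is a largest $n$ with $V\subseteq\ell^nD$. Write $V=\ell^nV'$. Then $V'\not\subseteq\ell D$, and $UV=\ell^nUV'$ shows that dimension and excess are unchanged.
\end{proof}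

The last statement lets us assume $d\ge1$, so that $\dim V_1<\dim V$ and induction on the dimension applies. The lemma then says that the slice $\bar V$ has dimension at most $\operatorname{exc}(V)-a$ and that the rest $V_1$ has excess at most $\operatorname{exc}(V)-a$. Everything depends on showing that the excess $a$ of the slice is large.

\begin{example}[the lower bound for the two patterns of Example~\ref{ex:twelve}]\label{ex:conic}
Here $E=\mathbb Q$, $D=\mathbb Q[x_1^{\pm1},x_2^{\pm1}]$, and $x_3=x_1x_2$ or $x_3=x_1^2$. Take $\ell=x_2-1-x_1\in U$. Then $D/\ell D=\mathbb Q[x_1,x_1^{-1},(1+x_1)^{-1}]$ is a subring of $\mathbb Q(x_1)$, and $x_3$ maps to $x_1+x_1^2$ or to $x_1^2$. For both patterns the image of $U$ is $\operatorname{span}(1,x_1,x_1^2)$: after the cut they cannot be told apart.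

Let $\bar V\ne0$ be a finite-dimensional subspace of $D/\ell D$, and let $u\in\bar V$ have maximal degree, where the degree of a rational function is the degree of the numerator minus that of the denominator. Every nonzero combination of $x_1u$ and $x_1^2u$ has larger degree than $u$ and so is not in $\bar V$. Hence $a=\operatorname{exc}(\bar V)\ge2$.

Let $V\ne0$ have excess $g$, and assume $V\not\subseteq\ell D$. Lemma~\ref{lem:cut} gives $1\le d\le g-2$ and $\operatorname{exc}(V_1)\le g-2$. By induction on the dimension,
\[
\dim V\le(g-2)+\Bigl\lfloor\frac{(g-3)^2}4\Bigr\rfloor=\Bigl\lfloor\frac{(g-1)^2}4\Bigr\rfloor=T_2(g).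
\]
This is Proposition~\ref{prop:lower} for these two patterns.
\end{example}

The choice of $\ell$ matters. For the parallelogram and $\ell=x_1-1$, the image of $U$ in $D/\ell D=\mathbb Q[x_2^{\pm1}]$ is $\operatorname{span}(1,x_2)$, and $\operatorname{span}(1,x_2,\dots,x_2^{k})$ has excess $1$ for every $k$; the same induction then yields only $(g-1)+(g-2)+\dots+1=\binom g2$. For $\ell=(x_1-1)(x_2-1)\in U$ the quotient is not even a domain.

\section{Generic sections}\label{sec:generic}

The following picture guides the general case; the proofs do not rely on it. Let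
\[
f=\prod_{i=0}^3X_i^{w_i^+}-\prod_{i=0}^3X_i^{w_i^-}\in\mathbb Q[X_0,X_1,X_2,X_3].
\]
This polynomial is homogeneous of degree $F$, its two monomials have no variable in common, and $f(1,x_1,x_2,x_3)=0$ because $\sum_iw_i^+p_i=\sum_iw_i^-p_i$. The group algebra consists of functions on the part $X_0X_1X_2X_3\ne0$ of the surface $f=0$ in projective $3$-space, and $U$ is the space of linear forms. Dividing by $\ell\in U$ restricts to a plane section, a curve of degree $F$. In Example~\ref{ex:conic} this curve is a conic with parameter $x_1$, and the degree in $x_1$ bounds the excess. In general we have no such parameter, so we cut the curve once more, by a line, and get $F$ points. Two things are needed: the ring of the curve must be a domain, for Lemma~\ref{lem:cut} to apply again, and the $F$ points must not separate over the ground field. Linear forms whose coefficients are indeterminates achieve both, and then the $F$ points form one field extension of degree $F$.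

\begin{lemma}\label{lem:irred}
The polynomial $\varphi=f(1,X_1,X_2,X_3)$ is irreducible in $\mathbb Q[X_1,X_2,X_3]$.
\end{lemma}

\begin{proof}
In the Laurent ring $\mathbb Q[X_1^{\pm1},X_2^{\pm1},X_3^{\pm1}]$, whose units are the nonzero scalar multiples of monomials, $\varphi$ is a unit times $X^{w'}-1$. A primitive vector of $\mathbb Z^3$ is part of a basis, so an automorphism of the Laurent ring induced by a change of basis of $\mathbb Z^3$ sends $X^{w'}-1$ to $X_1-1$. The quotient by $X_1-1$ is a Laurent ring in two variables, a domain, so $\varphi$ is prime in the Laurent ring. If $\varphi=\varphi_1\varphi_2$ in the polynomial ring, then one factor is a Laurent unit, that is, a constant times a monomial. No $X_i$ divides $\varphi$, since its two monomials are distinct and have no variable in common. So that factor is constant.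
\end{proof}

This is where primitivity enters the lower bound: for $c\ge2$ the binomial $X^{cw'}-1$ is divisible by $X^{w'}-1$.

Let $R=\mathbb Q[\alpha_2,\beta_2,\alpha_3,\beta_3]$ be a polynomial ring in four indeterminates, $E$ its field of fractions, $D_0=E[\Lambda]$, $U=\operatorname{span}_E(1,x_1,x_2,x_3)\subseteq D_0$, and
\[
\ell_2=x_2-\alpha_2-\beta_2x_1,\qquad \ell_3=x_3-\alpha_3-\beta_3x_1\qquad\text{in }U.
\]
Put $D_1=D_0/(\ell_2)$ and $L=D_0/(\ell_2,\ell_3)=D_1/\ell_3D_1$.

\begin{lemma}\label{lem:generic}
\begin{enumerate}
\item[(a)] $\ell_2$ is a nonzero nonunit of the noetherian domain $D_0$.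
\item[(b)] $D_1$ is a noetherian domain, and the image of $\ell_3$ in $D_1$ is a nonzero nonunit.
\item[(c)] $L$ is a field with $[L:E]=F$. If $\xi$ is the image of $x_1$, then $L=E[\xi]$ and the image of $U$ in $L$ is $E+E\xi$.
\end{enumerate}
\end{lemma}

\begin{proof}
We first treat $\alpha_i,\beta_i$ as polynomial variables, where the quotients are easy to compute, and invert them afterwards.

\emph{Step 1: elimination.} Let $C=\mathbb Q[\Lambda]$, which is generated by $x_1^{\pm1},x_2^{\pm1},x_3^{\pm1}$, and let $C_0=C[\alpha_2,\beta_2,\alpha_3,\beta_3]$. With $S=R\setminus\{0\}$ we have $D_0=S^{-1}C_0$. Put $a_i=x_i-\beta_ix_1$, so $\ell_i=a_i-\alpha_i$. The substitutions $\alpha_i\mapsto a_i$ give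
\[
C_0/(\ell_2)\cong C_1:=C[\beta_2,\alpha_3,\beta_3],\qquad C_0/(\ell_2,\ell_3)\cong C_2:=C[\beta_2,\beta_3],
\]
and both rings are domains. Localization commutes with quotients, so $D_1$ and $L$ are the localizations of $C_1$ and $C_2$ at the images of $S$. The localization of a domain at a multiplicative set is again a domain, containing the original one, provided that the set does not contain $0$; otherwise it is the zero ring. So we must show that no nonzero element of $R$ maps to $0$.

\emph{Step 2: $R\to C_2$ is injective.} This says that $a_2,a_3,\beta_2,\beta_3$ are algebraically independent over $\mathbb Q$. Let $K=\mathbb Q(a_2,a_3,\beta_2,\beta_3)$ inside the fraction field $M$ of $C_2$. The element $x_1$ is a root of $f(1,X_1,a_2+\beta_2X_1,a_3+\beta_3X_1)\in K[X_1]$. Since $f$ is homogeneous of degree $F$, the coefficient of $X_1^F$ is $f(0,1,\beta_2,\beta_3)$. This is nonzero: $X_0$ does not divide $f$, so $f(0,X_1,X_2,X_3)$ is a nonzero homogeneous polynomial, and setting $X_1=1$ keeps its monomials distinct. Thus $x_1$ is algebraic over $K$, and so are $x_i=a_i+\beta_ix_1$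 for $i=2,3$. Therefore $M=\mathbb Q(x_1,x_2,x_3,\beta_2,\beta_3)$ is algebraic over $K$. Because $\Lambda$ has rank $2$, the field $M$ has transcendence degree $2+2=4$ over $\mathbb Q$. Then $K$ has transcendence degree $4$, and its four generators are algebraically independent.

\emph{Step 3: (a) and (b).} The map $R\to C_2$ factors through $C_1$, so $R\to C_1$ is injective too. Hence $D_1$ and $L$ are nonzero domains, which shows that $\ell_2\in D_0$ and the image of $\ell_3$ in $D_1$ are nonunits. They are nonzero because $\alpha_2$ occurs in $\ell_2\in C_0\subseteq D_0$ and $\alpha_3$ occurs in $\ell_3\in C_1\subseteq D_1$ with coefficient $-1$. Finally, $D_1$ is noetherian as a quotient of $D_0$.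

\emph{Step 4: (c).} In $L$ we have $x_i\mapsto\alpha_i+\beta_i\xi$ for $i=2,3$, so $U$ maps onto $E+E\xi$, and $\xi$ is a root of
\[
\Phi=f(1,X_1,\alpha_2+\beta_2X_1,\alpha_3+\beta_3X_1)\in R[X_1],
\]
which has degree $F$ in $X_1$ by the computation in Step 2. So $E[\xi]$ is a finite-dimensional domain over $E$, hence a field. It contains the images of the $x_i$, which are nonzero because the $x_i$ are units, and so it contains their inverses. Thus $L=E[\xi]$. The automorphism of $R[X_1]$ with $\alpha_i\mapsto\alpha_i-\beta_iX_1$ that fixes $\beta_2,\beta_3,X_1$ sends $\Phi$ to $\varphi(X_1,\alpha_2,\alpha_3)$. This polynomial is irreducible in $\mathbb Q[X_1,\alpha_2,\alpha_3]$ by Lemma~\ref{lem:irred}, and it stays irreducible in $R[X_1]$ because its factors have degree $0$ in $\beta_2$ and $\beta_3$. So $\Phi$ is irreducible in $R[X_1]$. Gauss's lemma states that over a unique factorization domain $R$ with fraction field $E$, an irreducible element of $R[X_1]$ of positive degree is irreducible in $E[X_1]$. Hence $\Phi$ is a scalar multiple of the minimal polynomial of $\xi$,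 and $[L:E]=F$.
\end{proof}

\section{Points, curve, surface}\label{sec:induction}

We now climb from $L$ to $D_1$ to $D_0$. By Lemma~\ref{lem:generic}, Lemma~\ref{lem:cut} applies to $(D_1,\ell_3)$ and to $(D_0,\ell_2)$. From here on the pattern enters only through the number $F=[L:E]$.

\begin{lemma}[points]\label{lem:points}
If $V\subseteq L$ is an $E$-subspace with $0<\dim V<F$, then $\operatorname{exc}(V)\ge1$.
\end{lemma}

\begin{proof}
Here $UV=V+\xi V$. If this equals $V$, then $V$ is stable under $E[\xi]=L$, so the nonzero space $V$ is all of $L$ and $\dim V=F$.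
\end{proof}

The proof needs $L$ to be a field. In the split algebra $E\times\dots\times E$ the line $E\times0\times\dots\times0$ is an ideal and has excess $0$.

On the curve, Example~\ref{ex:conic} suggests the bound $\operatorname{exc}(V)\ge F$. For $F\ge3$ this fails for small spaces: the image of $U$ in $D_1$ is spanned by $1,x_1,x_3$, so $V=E\cdot1$ has excess at most $2$. The next lemma bounds the dimension of the exceptions.

\begin{lemma}[curve]\label{lem:curve}
If $V\subseteq D_1$ is finite-dimensional and $b=\operatorname{exc}(V)<F$, then $\dim V\le\binom b2$.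
\end{lemma}

\begin{proof}
Induct on $\dim V$; the case $V=0$ is trivial. Let $V\ne0$. By Lemma~\ref{lem:cut} we may assume $V\not\subseteq\ell_3D_1$; let $d,a,V_1$ be as there. Then $1\le d\le b-a\le b<F$, so Lemma~\ref{lem:points} applies to $\bar V\subseteq L$ and gives $a\ge1$. Hence $d\le b-1$ and $\operatorname{exc}(V_1)\le b-1<F$. As $\dim V_1<\dim V$, induction gives $\dim V_1\le\binom{b-1}2$, and $\dim V\le(b-1)+\binom{b-1}2=\binom b2$.
\end{proof}

On the surface, a space of excess $g$ whose slice has excess $a$ satisfies, by induction, $\dim V\le d+T_F(g-a)$, where $d\le g-a$, and $d\le\binom a2$ if $a<F$. To close the induction we need $T_F$ to grow by at least this bound on $d$ between $g-a$ and $g$.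

\begin{lemma}\label{lem:window}
Let $1\le a\le F<\infty$ and $g\ge a$. Then
\begin{enumerate}
\item[(i)] $T_F(g)-T_F(g-a)\ge\min\bigl(\binom a2,\,g-a\bigr)$;
\item[(ii)] if $a=F$, then $T_F(g)-T_F(g-F)\ge g-F$.
\end{enumerate}
\end{lemma}

\begin{proof}
Write $g=G_{r-1}+s$ with $1\le s\le\min(r,F)$. The left side is the sum of a window of $a$ consecutive terms that ends at position $s$ of block $r$. We use that $a$ distinct nonnegative integers have sum at least $\binom a2$. If $a\le s$, the window lies in block $r$, its terms are distinct, and (i) holds.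

\emph{Case $r\le F$.} Block $r$ is $0,\dots,r-1$, block $r-1$ is $0,\dots,r-2$, and $G_{r-1}=\binom r2$. If $s<a\le r-1$, the window consists of $0,\dots,s-1$ and of the last $a-s$ terms $r-1-(a-s),\dots,r-2$ of block $r-1$. Since $r-1-a+s\ge s$, these $a$ terms are distinct. If $a\ge r$, the window contains the $r$ terms that end at position $s$, namely $0,\dots,s-1$ and the last $r-s$ terms $s-1,\dots,r-2$ of block $r-1$ (none if $s=r$). Their sum is $\binom{r-1}2+s-1=\binom r2+s-r=g-r\ge g-a$. This proves (i), and also (ii), since $a=F$ satisfies $a\ge r$.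

\emph{Case $r>F$.} Put $c=r-1-F\ge0$. Block $r-1$ is $c,\dots,c+F-1$ and block $r$ is $c+1,\dots,c+F$. If $a>s$, the window consists of $c+1,\dots,c+s$ and $c+F-(a-s),\dots,c+F-1$, where $c+F-a+s\ge c+s$. Lowering each of the terms $c+1,\dots,c+s$ by $1$ produces $a$ distinct nonnegative integers, so the sum is at least $\binom a2$. This proves (i). For $a=F$ the same lowering produces exactly $c,\dots,c+F-1$, also when $s=F$, so the sum is $Fc+\binom F2+s$. On the other hand, $g-F=\binom{F+1}2+Fc+s-F=Fc+\binom F2+s$. This proves (ii).
\end{proof}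

\begin{lemma}[surface]\label{lem:surface}
Every finite-dimensional $V\subseteq D_0$ satisfies $\dim V\le T_F(\operatorname{exc}V)$.
\end{lemma}

\begin{proof}
Induct on $\dim V$; the case $V=0$ is trivial. Let $V\ne0$ and $g=\operatorname{exc}(V)$. By Lemma~\ref{lem:cut} we may assume $V\not\subseteq\ell_2D_0$, and then $1\le d\le g-a$, $\operatorname{exc}(V_1)\le g-a$ and $\dim V_1<\dim V$. Induction and monotonicity give $\dim V_1\le T_F(g-a)$.

If $a\ge F$, then $d\le g-F$ and $\dim V_1\le T_F(g-F)$, so $\dim V\le g-F+T_F(g-F)\le T_F(g)$ by Lemma~\ref{lem:window}(ii). If $a<F$, Lemma~\ref{lem:curve} applied to $\bar V\subseteq D_1$ gives $1\le d\le\binom a2$; in particular $a\ge2$. Then $\dim V\le\min\bigl(\binom a2,g-a\bigr)+T_F(g-a)\le T_F(g)$ by Lemma~\ref{lem:window}(i).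
\end{proof}

Proposition~\ref{prop:lower} follows from Lemma~\ref{lem:surface} and \eqref{eq:dictionary}. Together with Proposition~\ref{prop:constr} and Lemma~\ref{lem:reduction}, this proves Theorem~\ref{thm:main}, and hence Corollary~\ref{cor:conj}.

\section{A closed form for $T_F$}\label{sec:closed}

\begin{proposition}\label{prop:closed}
\begin{enumerate}
\item[(a)] If $g=\binom r2+s$ with integers $0\le s\le r\le F\le\infty$, then $T_F(g)=\binom r3+\binom s2$. This covers $0\le g\le\binom{F+1}2$ for finite $F$, and all $g$ for $F=\infty$.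
\item[(b)] If $F<\infty$, $g\ge\binom F2$, and $s\in[0,F)$ satisfies $s\equiv g-\binom F2\pmod F$, then
\[
T_F(g)=\frac{g^2}{2F}-\frac g2+\frac{F(F^2-1)}{24}-\frac{(F-1)s(F-s)}{2F}.
\]
\item[(c)] For $P$ as in Theorem~\ref{thm:main}, $t_P(n)=n-\sqrt{2Fn}+O_F(1)$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) For $i\le F$, block $i$ is $0,\dots,i-1$, with sum $\binom i2$. Blocks $1,\dots,r-1$ have total length $\binom r2$ and total sum $\sum_{i<r}\binom i2=\binom r3$, and the next $s$ terms are $0,\dots,s-1$.

(b) Since $G_{F-1}=\binom F2$ and blocks $F,F+1,\dots$ have length $F$, we can write $g=G_{r-1}+s$ with $r\ge F$, and $G_{r-1}=\binom F2+F(r-F)=F\kappa$ with $\kappa=r-\frac{F+1}2$. By \eqref{eq:blocks}, block $i$ has sum $\binom i2-\binom{i-F}2$, the second term being read as $0$ for $i<F$. Summing over $i<r$,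
\[
T_F(G_{r-1})=\binom r3-\binom{r-F}3=\sum_{l=0}^{F-1}\binom{r-1-l}2 .
\]
Write $r-1-l=\kappa+y_l$ with $y_l=\frac{F-1}2-l$. Then $\sum_ly_l=0$ and $\sum_ly_l^2=\frac{F(F^2-1)}{12}$, so
\[
T_F(G_{r-1})=\frac12\sum_l\bigl((\kappa+y_l)^2-(\kappa+y_l)\bigr)=Q(F\kappa)+\frac{F(F^2-1)}{24},\qquad Q(g)=\frac{g^2}{2F}-\frac g2 .
\]
The next $s$ terms add $s(r-F)+\binom s2$ to $T_F$, while $Q(F\kappa+s)-Q(F\kappa)=s\kappa+\frac{s^2}{2F}-\frac s2$. Since $\kappa-(r-F)=\frac{F-1}2$, the increase of $Q$ exceeds that of $T_F$ by $\frac{(F-1)s}2+\frac{s^2}{2F}-\frac{s^2}2=\frac{(F-1)s(F-s)}{2F}$.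

(c) By (b) there is a constant $c$, depending only on $F$, with $\bigl|2F(T_F(g)+g)-(g+\frac F2)^2\bigr|\le c$ for all $g\ge0$. For $n\ge1$ let $g_n\ge1$ be the minimum in \eqref{eq:main}. Then $(g_n+\frac F2)^2\ge2Fn-c$ and $(g_n-1+\frac F2)^2<2Fn+c$, so $g_n=\sqrt{2Fn}+O_F(1)$.
\end{proof}

\section{All non-collinear patterns, and the converse}\label{sec:all}

An invertible affine map preserves $t_P$, the rank of $\langle P-P\rangle$ and the relation $w$, so we may assume $P=P(z)$ with $z\in\mathbb R^2\setminus\{0,e_1,e_2\}$. If $z\in\mathbb Q^2$, the rank is $2$ and the degree is $\delta(z)$ by Lemma~\ref{lem:degree}, whether or not $z\in\Omega$. If $z\notin\mathbb Q^2$, an integer relation $u_1e_1+u_2e_2+u_3z=0$ forces $u_3=0$ and then $u_1=u_2=0$, so the rank is $3$.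

\begin{proof}[Proof of Theorem~\ref{thm:all}(a)]
In rank $2$ this is Theorem~\ref{thm:main}. In rank $3$, let $p_0=0$; then $p_1,p_2,p_3$ is a basis of $\Lambda$, and we identify $\Lambda$ with $\mathbb Z^3$ and $\mathbb N^3$ with the monomials in $X_1,X_2,X_3$. We verify (L) and (C) of Lemma~\ref{lem:reduction} for $T=T_\infty$.

(L) A given finite set cannot distinguish $P$ from a pattern of very large degree. Let $A\subseteq\Lambda$ be finite with excess $g$. For an integer $M\ge1$ let $\pi:\Lambda\to\mathbb Z^2$ be the homomorphism with $p_1\mapsto e_1$, $p_2\mapsto e_2$, $p_3\mapsto(M,M)$. Its kernel is generated by $(M,M,-1)$, so every nonzero element of the kernel has a coordinate of absolute value at least $M$. For large $M$ no difference of two distinct points of $A+P$ has such a coordinate, so $\pi$ is injective on $A+P\supseteq A$. The pattern $\pi(P)=P(M,M)$ generates $\mathbb Z^2$ and has degree $2M$ by Lemma~\ref{lem:degree}, and $\pi(A)+\pi(P)=\pi(A+P)$. Proposition~\ref{prop:lower} gives $|A|\le T_{2M}(g)$, and $T_{2M}(g)=T_\infty(g)$ as soon as $g\le\binom{2M+1}2$,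 by Proposition~\ref{prop:closed}(a).

(C) Write $g=\binom r2+s$ with $r\ge1$ and $0\le s\le r$. Let $A$ consist of the monomials of degree at most $r-3$ and the monomials $X_1^{r-s}v$ with $\deg v=s-2$, which have degree $r-2$. Then $|A|=\sum_{j\le r-3}N(j)+N(s-2)=\binom r3+\binom s2=T_\infty(g)$. The set $A+P$ is contained in the union of the monomials of degree at most $r-2$ and the monomials $X_1^{r-s}v$ with $\deg v=s-1$, so $|A+P|\le\binom{r+1}3+\binom{s+1}2$ and $|A+P|-|A|\le\binom r2+s=g$.
\end{proof}

The threshold in part (b) has a simple source. The relation first acts in degree $F$, so $|(F-1)P|=\sum_{j\le F-1}N(j)=\binom{F+2}3$, as in rank $3$. In the notation of Section~\ref{sec:construction}, add to $(F-2)P$ the point with normal form $m/X_i$, where $X_i$ divides $m$. Adding $p_1,p_2,p_3$ to this point gives at most two points outside $(F-1)P$, not three, because $m$ is not a normal form.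

\begin{proof}[Proof of Theorem~\ref{thm:all}(b) and (c)]
By part (a) and Lemma~\ref{lem:reduction}, $t_P(n)$ is the largest $t\in[0,n]$ with $T_F(n-t)\ge t$, and likewise for $P'$. Put $\gamma=\binom{F+1}2$, $\tau=\binom{F+1}3$ and $n_0=\binom{F+2}3+2=\gamma+\tau+2$. Blocks $1,\dots,F$ are the same for $F$ and $F'$; they have total length $\gamma$ and total sum $\tau$. The next term, the first of block $F+1$, is $1$ for $F$ and $0$ for $F'$. Thus $T_F=T_{F'}$ on $[0,\gamma]$, $T_F(\gamma)=T_{F'}(\gamma)=\tau$, $T_F(\gamma+1)=\tau+1$ and $T_{F'}(\gamma+1)=\tau$.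

Let $n<n_0$ and $0\le t\le n$. If $n-t\le\gamma$, the conditions $T_F(n-t)\ge t$ and $T_{F'}(n-t)\ge t$ are the same. If $n-t\ge\gamma+1$, then $t\le(n_0-1)-(\gamma+1)=\tau$, while $T_F(n-t)$ and $T_{F'}(n-t)$ are at least $\tau$ by monotonicity, so both conditions hold. Hence $t_P(n)=t_{P'}(n)$.

Let $n=n_0$. For $t=\tau+1$ we have $n_0-t=\gamma+1$ and $T_F(\gamma+1)=t$, so $t_P(n_0)\ge\tau+1$. For every $t\in[\tau+1,n_0]$ we have $T_{F'}(n_0-t)\le T_{F'}(\gamma+1)=\tau<t$, so $t_{P'}(n_0)\le\tau$. This proves (b).

The first statement of (c) follows from (a) and (b). For the second, let $z_1,z_2\in\Omega$. One direction is Corollary~\ref{cor:conj}. Suppose $F(z_1)\ne F(z_2)$. As shown in Section~\ref{sec:degree}, $F(z)\ge1$ on $\Omega$, with equality exactly for $z\in\{e_1,e_2\}$. If both values are at least $2$, then $P(z_1)$ and $P(z_2)$ are non-collinear four-point patterns of different degrees by Lemma~\ref{lem:degree}, and (b) applies. If $F(z_1)=1<F(z_2)$, then $P(z_1)=\{0,e_1,e_2\}$ has $t_{P(z_1)}(3)=1$, whereas $P(z_2)$ has four points and $t_{P(z_2)}(3)=0$.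
\end{proof}

\begin{thebibliography}{1}

\bibitem{translates}
\emph{On the maximum number of translates in a point set},
doi:10.1007/s00454-008-9111-9,
\texttt{https://link.springer.com/content/pdf/10.1007/s00454-008-9111-9.pdf}.

\end{thebibliography}
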